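\title{First-Fit Is a Constant-Factor Approximation for Scheduling Wireless Links with Uniform Power}

\begin{abstract}
We consider wireless links in the plane in the SINR model with uniform power
and arbitrary ambient noise, and the problem of partitioning the links into
the minimum number of time slots. We show that first-fit in order of
nondecreasing length, with a suitable constant threshold, uses $O(n^2)$
operations and is a constant-factor approximation; the constant depends only
on the path-loss exponent $\alpha>2$ and the SINR threshold $\beta$. The
guarantee holds against the fractional optimum, and also in $\mathbb{R}^d$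
for $\alpha>d$. The proof bounds the slot number of each link by a local
potential, using an induction that passes from a link to a random shorter
link in an earlier slot.
\end{abstract}

\section{The scheduling problem}\label{sec:intro}

A \emph{link} $v$ is a pair $(s_v,r_v)$ of points of the Euclidean plane, the
\emph{sender} and the \emph{receiver}. We write $d_{wv}=|s_w-r_v|$ for the
distance from the sender of $w$ to the receiver of $v$, so that $d_{vv}$ is
the \emph{length} of $v$, and we assume that no sender coincides with any
receiver. A path-loss exponent $\alpha>2$ and a threshold $\beta\ge1$ are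
fixed. An instance consists of an ambient noise $N\ge0$, a power $P>0$ used
by every sender, and a set of $n$ links. The signal of $s_w$ arrives at $r_v$
with strength $Pd_{wv}^{-\alpha}$. A set $S$ of links is \emph{feasible} if
at every receiver the wanted signal is at least $\beta$ times the noise plus
the unwanted signals:
\begin{equation}\label{eq:sinr}
 P d_{vv}^{-\alpha}\ \ge\ \beta\Big(N+\sum_{w\in S\setminus\{v\}}P d_{wv}^{-\alpha}\Big)
 \qquad\text{for all } v\in S .
\end{equation}
This is the signal-to-interference-plus-noise (SINR) condition; a feasible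
set can transmit in one time slot. We assume that every link is feasible
alone, that is, $Pd_{vv}^{-\alpha}\ge\beta N$.

\emph{Single-Slot Scheduling} asks for a feasible subset of maximum
cardinality. \emph{Scheduling} asks for a partition of the links into the
minimum number $\chi$ of feasible sets. Running time is counted on a real
RAM, where arithmetic operations, comparisons and the evaluation of
$d^\alpha$ for a distance $d$ cost one unit each.

A polynomial-time constant-factor approximation for Single-Slot Scheduling is
known, and repeating it gives an $O(\log n)$-approximation for Scheduling: if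
$k$ links remain, some slot of an optimal schedule contains $k/\chi$ of them,
so each round removes a fraction $\Omega(1/\chi)$ of the remaining links.
The question of a constant-factor approximation for Scheduling is posed
in~\cite{capacity}. Here the factor may depend on $\alpha$ and $\beta$, but
not on $n$, $N$, $P$ or the positions of the links. We answer the question
positively.

\begin{theorem}\label{thm:main}
For all fixed $\alpha>2$ and $\beta\ge1$ there are a constant
$C^*=C^*(\alpha,\beta)$ and an algorithm using $O(n^2)$ real-RAM operations
that, for every instance of Scheduling, outputs a partition of the links into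
at most $C^*\chi$ feasible sets.
\end{theorem}

The \emph{fractional optimum} $\chi_f$ is the minimum of $\sum_Ay_A$ over
weights $y_A\ge0$ on the feasible sets $A$ with $\sum_{A\ni v}y_A\ge1$ for
every link $v$. One may read $y_A$ as the time during which $A$ transmits,
each link needing one unit of time in total. A partition gives weights $0$
and $1$, so $\chi_f\le\chi$.

\begin{theorem}\label{thm:frac}
The algorithm of Theorem~\ref{thm:main} uses at most $C^*\chi_f$ slots; in
particular $\chi\le C^*\chi_f$. Both theorems also hold for links in
$\mathbb{R}^d$, for every $\alpha>d$ and every fixed $\beta>0$, with a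
constant depending only on $d$, $\alpha$ and $\beta$.
\end{theorem}

The logarithm above comes from an argument that uses only that subsets of
feasible sets are feasible, and no geometry. Geometry suggests a better
answer. When all links have the same length, a volume count shows that
first-fit loses only a constant factor (Section~\ref{sec:count}), and
one may hope that links at very different scales can share slots. The
difficulty is to keep the losses at the different scales from adding up. A
single feasible set of short links can inflict unbounded interference on a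
long link, so a long link may be pushed out of many slots by few sets of the
optimum; we have to show that this costs only a constant per set.

We prove both theorems at once, in $\mathbb{R}^d$ with $\alpha>d$ and
$\beta>0$. All constants depend only on $d,\alpha,\beta$.
Sections~\ref{sec:alg} and~\ref{sec:feas} give the algorithm and prove that
its slots are feasible. Section~\ref{sec:count} shows where plain counting
fails, and Section~\ref{sec:toy} shows the repair in a model in which
interference does not accumulate. Sections~\ref{sec:weak}--\ref{sec:ind}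
carry out the repair in the SINR model, and Section~\ref{sec:end} concludes.

\section{Budgets, radii and the algorithm}\label{sec:alg}

Define the \emph{budget} of a link $v$ by
$T_v=\frac{1}{\beta d_{vv}^{\alpha}}-\frac NP$. It is nonnegative because
$v$ is feasible alone. Dividing~\eqref{eq:sinr} by $\beta P$ shows that $S$
is feasible if and only if
\begin{equation}\label{eq:budget}
 \sum_{w\in S\setminus\{v\}}d_{wv}^{-\alpha}\le T_v\qquad\text{for all }v\in S .
\end{equation}
In particular, subsets of feasible sets are feasible. Let $Z$ be the set of
links with $T_v=0$ and $E$ the set of the others. By~\eqref{eq:budget} the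
only feasible set containing $v\in Z$ is $\{v\}$, so
\begin{equation}\label{eq:split}
 \chi=|Z|+\chi(E),\qquad \chi_f=|Z|+\chi_f(E).
\end{equation}

For $v\in E$ let $L_v=T_v^{-1/\alpha}$ be the \emph{radius} of $v$: one
foreign sender at distance $L_v$ from $r_v$ uses up the budget of $v$. With
$\lambda=\max(1,\beta^{-1/\alpha})$, which equals $1$ for $\beta\ge1$, the
inequality $T_v\le1/(\beta d_{vv}^\alpha)$ gives
\begin{equation}\label{eq:length}
 d_{vv}\le\lambda L_v .
\end{equation}
Without noise the radius is proportional to the length. With noise it tends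
to infinity as the length approaches $(P/\beta N)^{1/\alpha}$, so links of
almost equal length can have very different radii. The radius, not the
length, is the scale of a link. Since the receiver lies within $\lambda L_v$
of the sender, we may treat a link, up to constants, as a point with a
radius; we write $|x-u|=|s_x-s_u|$ for the distance between \emph{senders},
with the convention $0^{-\alpha}=\infty$.

The budget is strictly decreasing in the length, so sorting by length is
sorting by radius. Fix a total order $\prec$ on $E$ along which $L$ is
nondecreasing, and let $E_u=\{x\in E:x\prec u\}$. The share of the budget of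
$u$ used by $x$ is measured in two ways:
\[
 b(x,u)=\min\Big\{1,\frac{1}{T_u|x-u|^{\alpha}}\Big\},\qquad
 a(x,u)=\frac{(L_u+|x-u|)^{-\alpha}}{T_u}=\Big(1+\frac{|x-u|}{L_u}\Big)^{-\alpha}.
\]
The algorithm uses $b$, which needs no root. The analysis uses $a$, because
$L_u+|x-u|$ changes by at most $|x-x'|$ when $x$ is replaced by $x'$. With
$t=|x-u|/L_u$ we have $b=\max(1,t)^{-\alpha}$ and
$\max(1,t)\le1+t\le2\max(1,t)$, so
\begin{equation}\label{eq:ab}
 a\le b\le2^\alpha a .
\end{equation}

Let $\zeta(s)=\sum_{h\ge1}h^{-s}$ and $B=3^d\alpha\,\zeta(\alpha+1-d)$, which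
is finite because $\alpha>d$ and is at least $1$. Fix a rational number
$\theta$, depending only on $d,\alpha,\beta$, with
\begin{equation}\label{eq:theta}
 0<\theta\le\min\big\{(2\lambda)^{-\alpha},\ 2^{-\alpha}(1+2^\alpha B)^{-1}\big\},
 \qquad\text{and put}\quad \eta=2^{-\alpha}\theta .
\end{equation}

\medskip\noindent
\textbf{Algorithm.} Give each link of $Z$ its own slot. Process $E$ in the
order $\prec$, and put $u$ into the slot $S_i$ with the smallest index $i$
whose current content satisfies $\sum_{x\in S_i}b(x,u)\le\theta$.
\medskip

An empty slot always qualifies. Let $S_1,\dots,S_m$ denote the final nonempty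
slots; the content of $S_i$ when $u$ is processed is $S_i\cap E_u$. After
sorting, each $u$ needs one pass over $E_u$, adding $b(x,u)$ to a counter for
the slot of $x$, so the running time is $O(n^2)$.

For $u\in E$ and $X\subseteq E$ define the \emph{load} of $X$ on $u$ by
\[
 \mu_u(X)=\frac1\eta\sum_{x\in X\cap E_u}a(x,u).
\]
This is a measure on $E$ that sees only links preceding $u$. If $u$ was
rejected by $S_i$, then the $b$-sum exceeds $\theta$, so by~\eqref{eq:ab} the
$a$-sum exceeds $\eta$. The normalization is chosen so that this reads
\begin{equation}\label{eq:reject}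
 \mu_u(S_i)>1\qquad\text{whenever } u\in S_j \text{ and } i<j .
\end{equation}

\section{The slots are feasible}\label{sec:feas}

The algorithm tests only the effect of earlier links on $u$. The effect of
later links needs no test: they have larger radii, so they keep away from
$u$ and from each other, and a volume count bounds their sum. This is the
reason for the increasing order.

\begin{lemma}[Packing]\label{lem:pack}
If $X\subset\mathbb{R}^d$ is finite with pairwise distances at least $r>0$,
and $p$ is any point, then $\sum_{x\in X}(r+|x-p|)^{-\alpha}\le Br^{-\alpha}$.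
\end{lemma}

\begin{proof}
Let $n_h$ be the number of $x\in X$ with $|x-p|<hr$, so $n_0=0$. The open
balls of radius $r/2$ about these points are disjoint and lie in a ball of
radius $(h+\frac12)r$, so $n_h\le(2h+1)^d\le3^dh^d$ for $h\ge1$. A point with
$(h-1)r\le|x-p|<hr$ contributes at most $(hr)^{-\alpha}$. Summing by parts
and using $h^{-\alpha}-(h+1)^{-\alpha}\le\alpha h^{-\alpha-1}$,
\[
 \sum_{h\ge1}(n_h-n_{h-1})h^{-\alpha}
 =\sum_{h\ge1}n_h\big(h^{-\alpha}-(h+1)^{-\alpha}\big)
 \le3^d\alpha\sum_{h\ge1}h^{d-\alpha-1}=B. \qedhere
\]
\end{proof}

Call $U\subseteq E$ \emph{sparse} if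
$\sum_{v\in U\setminus\{u\}}|u-v|^{-\alpha}\le T_u$ for all $u\in U$. This is
condition~\eqref{eq:budget} with each receiver moved to its sender. Subsets
of sparse sets are sparse, and looking at single terms shows that distinct
members $u,v$ of a sparse set satisfy $|u-v|\ge\max(L_u,L_v)$.

\begin{lemma}\label{lem:slots}
Every slot $S_i$ is sparse and feasible.
\end{lemma}

\begin{proof}
If $v\prec u$ lie in $S_i$, then $b(v,u)\le\theta<1$, so
$b(v,u)=1/(T_u|v-u|^\alpha)$ and
$|v-u|\ge\theta^{-1/\alpha}L_u=\theta^{-1/\alpha}\max(L_u,L_v)$.
Fix $u\in S_i$. For the earlier members,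
$\sum_{v\prec u}|v-u|^{-\alpha}=T_u\sum_{v\prec u}b(v,u)\le\theta T_u$. The
later members have distance at least $R=\theta^{-1/\alpha}L_u$ from $u$ and
from each other. Hence $|v-u|\ge\frac12(R+|v-u|)$, and Lemma~\ref{lem:pack}
bounds their sum by $2^\alpha BR^{-\alpha}=2^\alpha B\theta T_u$. Together,
by~\eqref{eq:theta},
\[
 \sum_{v\in S_i\setminus\{u\}}|v-u|^{-\alpha}\le(1+2^\alpha B)\theta T_u\le2^{-\alpha}T_u ,
\]
so $S_i$ is sparse. Every $v\in S_i\setminus\{u\}$ has
$|v-u|\ge\theta^{-1/\alpha}L_u\ge2\lambda L_u$, so~\eqref{eq:length} gives
$d_{vu}\ge|v-u|-\lambda L_u\ge\frac12|v-u|$. Therefore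
$\sum_vd_{vu}^{-\alpha}\le2^\alpha\cdot2^{-\alpha}T_u$, which
is~\eqref{eq:budget}.
\end{proof}

It remains to bound $m$.

\section{Strong sets, and where counting fails}\label{sec:count}

A feasible set may use its budgets fully, whereas the algorithm rejects a
link at the small level $\theta$. We first replace the feasible sets of the
optimum by sets whose internal interference is far below even that level.
This costs a constant factor, and the gap between the two levels drives the
whole proof. Let $M$ be the constant of Lemma~\ref{lem:cones} below
($M=6$ in the plane), and put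
\[
 C_1=\frac{2\cdot3^\alpha B+3M(3/2)^\alpha}{\eta}\ \ge1,\qquad
 \varepsilon=\frac{\eta}{8C_1},\qquad
 K=\big\lceil2\lambda^\alpha/\varepsilon\big\rceil^2 .
\]
The value of $C_1$ comes from Lemma~\ref{lem:weak}. Call $A\subseteq E$
\emph{strong} if $\sum_{w\in A\setminus\{v\}}a(w,v)\le\varepsilon$ for all
$v\in A$.

\begin{lemma}\label{lem:strong}
\begin{enumerate}
\item[(a)] A strong set $A$ is sparse, and $\mu_v(A)\le\frac1{8C_1}\le\frac18$
 for $v\in A$.
\item[(b)] Every feasible $A\subseteq E$ can be partitioned into at most $K$
 strong sets.
\end{enumerate}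
\end{lemma}

\begin{proof}
(a) For distinct $v,w\in A$ we have
$a(w,v)\le\varepsilon\le\eta\le2^{-\alpha}$, so $|w-v|\ge L_v$. Then
$L_v+|w-v|\le2|w-v|$, that is, $|w-v|^{-\alpha}\le2^\alpha a(w,v)T_v$, and
these terms sum to at most $2^\alpha\varepsilon T_v\le T_v$. Also
$\mu_v(A)\le\varepsilon/\eta$.

(b) By~\eqref{eq:length},
$d_{wv}\le|w-v|+\lambda L_v\le\lambda(|w-v|+L_v)$, so
$a(w,v)\le\lambda^\alpha d_{wv}^{-\alpha}/T_v$, and~\eqref{eq:budget} gives
$\sum_{w\in A\setminus\{v\}}a(w,v)\le\lambda^\alpha$. Let
$q=\lceil2\lambda^\alpha/\varepsilon\rceil$. Insert the members of $A$, in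
the order $\prec$, into $q$ classes, putting $v$ into a class in which the
sum of $a(w,v)$ over the members $w$ already present is smallest; it is at
most $\lambda^\alpha/q\le\varepsilon/2$. Split each class into $q$ subclasses
by the same rule in the reverse order. In a subclass, the members before $v$
and the members after $v$ each contribute at most $\varepsilon/2$.
\end{proof}

An \emph{exact cover} is a finite family $\mathcal A$ of strong sets
(repetitions allowed) with weights $y_A>0$ such that $\sum_{A\ni x}y_A=1$ for
all $x\in E$. Its \emph{weight} is $\sum_Ay_A$. Exactness gives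
\begin{equation}\label{eq:exact}
 \sum_Ay_A\,\mu_z(A\cap X)=\mu_z(X)\qquad(z\in E,\ X\subseteq E).
\end{equation}

\begin{lemma}\label{lem:cover}
There is an exact cover of weight at most $K\chi_f(E)$.
\end{lemma}

\begin{proof}
Take an optimal fractional cover of $E$ by feasible sets. Treat the links $v$
one at a time: if $v$ is covered with total weight more than $1$, move the
surplus from sets $A\ni v$ to the feasible sets $A\setminus\{v\}$. This
changes neither the total weight nor the coverage of other links. Now replace
each set of positive weight by the at most $K$ strong sets of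
Lemma~\ref{lem:strong}(b), each with the same weight.
\end{proof}

Let $z\in S_j$. From~\eqref{eq:reject} and~\eqref{eq:exact},
\begin{equation}\label{eq:naive}
 j-1\le\mu_z(E)=\sum_Ay_A\,\mu_z(A),
\end{equation}
and we would be done if a strong set had bounded load on $z$. This holds at
the scale of $z$. If $U$ is sparse, its members of radius at least
$r=L_z/2$ are $r$-separated, so Lemma~\ref{lem:pack} gives
\begin{equation}\label{eq:medium}
 \mu_z\big(\{x\in U:L_x\ge L_z/2\}\big)\le\eta^{-1}L_z^\alpha Br^{-\alpha}=2^\alpha B/\eta .
\end{equation}
So if all radii lie within a factor $2$ of each other, then $m-1$ is at most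
$2^\alpha B/\eta$ times the weight of the cover.

Across scales the load is unbounded. Let $A$ consist of links of radius $1$
whose senders are the points of the grid $R\mathbb{Z}^d$ within distance
$L_z$ of $s_z$. As in Lemma~\ref{lem:slots},
$\sum_wa(w,v)\le2^\alpha BR^{-\alpha}$, so $A$ is strong once $R$ is a large
constant. Each member has $a(x,z)\ge2^{-\alpha}$, and the number of members
tends to infinity with $L_z$. Applying~\eqref{eq:medium} scale by scale would
lose a factor equal to the number of scales. What we want instead is a
version of~\eqref{eq:naive} in which every set $A$ contributes at most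
$y_A$, however large its load.

\section{A model with one interferer}\label{sec:toy}

The repair is visible in a model in which a link is blocked by a single
close link rather than by a sum. This section is not used later.

\begin{example}\label{ex:toy}
Take finitely many points with radii $L_x>0$, ordered by $\prec$ as before.
First-fit puts $u$ into the first slot that contains no $x$ with
$|x-u|<L_u$. Let the points be partitioned into classes in which distinct
members satisfy $|x-w|\ge6\max(L_x,L_w)$. A class is \emph{counted for $u$}
if it contains some $x\prec u$ with $|x-u|<2L_u$; let $k_u$ be the number of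
such classes. We claim that $j-1\le k_z$ if $z$ lies in slot $j$. In
particular, the number of slots exceeds the number of classes by at most one.

Use induction on $j$. For each $i<j$, slot $i$ contains a witness
$w_i\prec z$ with $|w_i-z|<L_z$. Call $w_i$ \emph{small} if
$L_{w_i}\le L_z/2$, and let $p$ be the largest index of a small witness
($p=0$ if there is none). Of two witnesses with distinct indices at least
$p$, one is not small, and their distance is below $2L_z<6\max L$; so they
lie in different classes. These classes are counted for $z$. If $p=0$, this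
gives $k_z\ge j-1$. Let $p\ge1$ and let a class be counted for $w_p$ through
$x$. Then $|x-w_p|<2L_{w_p}\le L_z$, so $|x-z|<2L_z$, and the class is
counted for $z$. It is not the class of $w_p$, since
$|x-w_p|<6L_{w_p}$. It is not the class of $w_i$ for $i>p$, since
$L_x<L_{w_i}$ and $|x-w_i|<3L_z<6L_{w_i}$. Hence
$k_z\ge k_{w_p}+(j-p)\ge(p-1)+(j-p)=j-1$.
\end{example}

Three features carry over. The quantity $k_u$ is local and counts a class
once, however many of its members are close to $u$. The induction passes from
$z$ to a shorter link $w_p$ in an earlier slot, and whatever is counted for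
$w_p$ is counted for $z$. The skipped slots are paid for by classes that are
counted for $z$ but not for $w_p$, and these exist because the separation $6$
inside a class is much larger than the threshold $1$ of the algorithm.

In the SINR model a slot blocks $z$ by a sum, and no single witness
represents it. We replace the witness in $S_i$ by a random link $u$ of
$S_i\cap E_z$, chosen with probability proportional to $\mu_z(\{u\})$, and the
indicator that $A$ is counted for $u$ by a truncation $g(\mu_u(A))\in[0,1]$.
We must then compare the load of $A$ on a typical $u$ with the load of $A$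
on $z$.

\section{A weak-type bound for loads}\label{sec:weak}

The following lemma contains all the geometry of the upper bound: if $X$ has
small load on $z$, then few links of a sparse set, as weighed by $z$, feel
$X$ strongly.

\begin{lemma}[Weak-type bound]\label{lem:weak}
Let $U\subseteq E$ be sparse, $X\subseteq E$, $z\in E$ and $0<s\le1$. Then
\[
 \mu_z\big(\{u\in U:\mu_u(X)\ge s\}\big)\le\frac{C_1}{s}\,\mu_z(X).
\]
\end{lemma}

Throughout this section $z$ is fixed, $D_x=L_z+|x-z|$ and
$w(x)=D_x^{-\alpha}$; $w$ of a set or multiset is the sum over its members.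
Thus $\mu_z(X)=w(X\cap E_z)/(\eta T_z)$. Call the pair $(x,u)$ \emph{near} if
$|x-u|<\frac12D_u$ and \emph{far} otherwise. From $D_x\le D_u+|x-u|$ we get
$D_x\le3|x-u|$ for a far pair and $D_x<\frac32D_u$ for a near pair, that is,
\begin{equation}\label{eq:nearfar}
 (x,u)\text{ far}\ \Rightarrow\ |x-u|^{-\alpha}\le3^\alpha w(x),\qquad
 (x,u)\text{ near}\ \Rightarrow\ w(u)\le(3/2)^\alpha w(x).
\end{equation}
A far link affects $u$ no more than it affects $z$, up to a constant. So if
far links use a fixed share of the budget of $u$, that budget is small, the
radius is large, and packing applies. A link $u$ affected by near links may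
have an arbitrarily small radius, and packing says nothing. But $u$ weighs
not much more than a near link $x$, so it suffices to charge each such $u$ to
a near $x$ without charging any $x$ too often. Cones of opening $60^\circ$
do this.

\begin{lemma}\label{lem:cones}
$\mathbb{R}^d$ can be partitioned into $M\le5^d$ sets, called cones, such
that any two vectors $p,q$ in the same cone satisfy
$\langle p,q\rangle\ge\frac12|p||q|$. In the plane $M=6$ is possible.
\end{lemma}

\begin{proof}
In the plane take six half-open sectors of angle $60^\circ$. In general take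
a maximal set of unit vectors with pairwise distances greater than
$\frac12$. The balls of radius $\frac14$ about them are disjoint and lie in a
ball of radius $\frac54$, so there are at most $5^d$. Assign each $p\ne0$ to
a member within $\frac12$ of $p/|p|$, which exists by maximality. Two unit
vectors $p,q$ with the same member satisfy
$2-2\langle p,q\rangle=|p-q|^2\le1$. Put $0$ into any one cone.
\end{proof}

\begin{lemma}[Dominance]\label{lem:dom}
Let $U\subseteq E$ have pairwise distinct senders and let $Y$ be a finite
multiset of links of $E$. Suppose that for every $u\in U$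
\begin{equation}\label{eq:dom}
 \sum_{x\in Y,\ (x,u)\text{ near}}|x-u|^{-\alpha}\ >\ \sum_{v\in U\setminus\{u\}}|v-u|^{-\alpha}.
\end{equation}
Then $w(U)\le M(3/2)^\alpha\,w(Y)$.
\end{lemma}

\begin{proof}
Process the members of $Y$ one by one. Member $x$ translates the cones to
$s_x$ and picks, in each cone, a link closest to $x$ among the links $v\in U$
in the cone that are not yet picked and have $(x,v)$ near, if there is one.
It picks at most $M$ links, each of weight at most $(3/2)^\alpha w(x)$
by~\eqref{eq:nearfar}. So it suffices to show that all of $U$ is picked.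

Suppose $u\in U$ is never picked. Let $x\in Y$ with $(x,u)$ near. When $x$
was processed, $u$ was a candidate in its cone, so $x$ picked there some
$\pi(x)\ne u$ with $|x-\pi(x)|\le|x-u|$. If $|x-u|=0$, then $\pi(x)$ and $u$
would have the same sender; so $|x-u|>0$. By Lemma~\ref{lem:cones},
\[
 |u-\pi(x)|^2\le|x-u|^2+|x-\pi(x)|^2-|x-u|\,|x-\pi(x)|\le|x-u|^2 .
\]
No link is picked twice, so the $\pi(x)$ are distinct members of
$U\setminus\{u\}$ for distinct members $x$ of $Y$. Hence the right side
of~\eqref{eq:dom} is at least
$\sum_{x}|u-\pi(x)|^{-\alpha}\ge\sum_{x}|x-u|^{-\alpha}$, with $x$ ranging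
over the near members, which contradicts~\eqref{eq:dom}.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:weak}]
Let $X'=X\cap E_z$, $\varphi=w(X')$ and
$U'=\{u\in U\cap E_z:\mu_u(X)\ge s\}$. We must show
$w(U')\le C_1\varphi/s$. Let $u\in U'$. Since $X\cap E_u\subseteq X'$ and
$a(x,u)T_u\le|x-u|^{-\alpha}$,
\[
 \sum_{x\in X'}|x-u|^{-\alpha}\ge\eta sT_u>0 .
\]
If $X'$ is empty, this shows that $U'$ is empty. Otherwise $\varphi>0$. Let
$U_1$ be the set of $u\in U'$ for which the far pairs $(x,u)$ contribute at
least $\frac12\eta sT_u$; for $u\in U_2=U'\setminus U_1$ the near pairs do.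

\emph{Far.} For $u\in U_1$, \eqref{eq:nearfar} gives
$\frac12\eta sT_u\le3^\alpha\varphi$, that is,
$T_u\le t:=2\cdot3^\alpha\varphi/(\eta s)$, or $L_u\ge r:=t^{-1/\alpha}$.
As $U$ is sparse, the senders of $U_1$ are $r$-separated. As $u\prec z$, we
have $L_z\ge L_u\ge r$, so $w(u)\le(r+|u-z|)^{-\alpha}$.
Lemma~\ref{lem:pack} gives $w(U_1)\le Bt$.

\emph{Near.} Let $Y$ consist of $h=\lfloor2/(\eta s)\rfloor+1$ copies of
$X'$; then $h\le3/(\eta s)$ because $\eta s\le1$. For $u\in U_2$ the left
side of~\eqref{eq:dom} is at least $h\cdot\frac12\eta sT_u>T_u$, and the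
right side, for the sparse set $U_2$, is at most $T_u$.
Lemma~\ref{lem:dom} gives $w(U_2)\le M(3/2)^\alpha h\varphi$.

The two bounds add up to at most $C_1\varphi/s$.
\end{proof}

\section{The square root and the quiet links}\label{sec:two}

We draw two consequences, the analogues of the second and third features of
Example~\ref{ex:toy}. Let $g(t)=\min(1,\sqrt t)$ and
$g_A(u)=g(\mu_u(A))$. For a set $S$ with $\mu_z(S)>0$, the
\emph{$z$-average over $S$} of a function $f$ is
$\mu_z(S)^{-1}\sum_{u\in S}\mu_z(\{u\})f(u)$, the expectation of $f(u)$ for
the random link $u$ described above.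

\begin{corollary}\label{cor:avg}
Let $S$ be sparse with $F=\mu_z(S)>0$, and let $A\subseteq E$. The
$z$-average of $g_A$ over $S$ is at most $2\sqrt{C_1\mu_z(A)/F}$.
\end{corollary}

\begin{proof}
Let $\rho=C_1\mu_z(A)/F$. For $0<y\le1$ the event $g_A(u)\ge y$ is the event
$\mu_u(A)\ge y^2$, which has probability at most $\min(1,\rho/y^2)$ by
Lemma~\ref{lem:weak}. The expectation of a random variable with values in
$[0,1]$ is $\int_0^1\Pr(g_A\ge y)\,dy$, and
$\int_0^\infty\min(1,\rho/y^2)\,dy=2\sqrt\rho$.
\end{proof}

So if $F$ is a large multiple of $C_1$, the average of $g_A$ is a small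
fraction of $\sqrt{\mu_z(A)}$, uniformly in $A$. This is why we take the
square root.

\begin{remark}\label{rem:log}
For the truncation $\min(1,t)$ the same computation gives
$\int_0^1\min(1,\rho/s)\,ds=\rho(1+\ln(1/\rho))$ for $\rho\le1$, and the
logarithm is real. Take $N=0$, so that radii can be prescribed. On a line
put $x$ at $0$ with $L_x<1$ and $u_i$ at $2^i$ with
$T_{u_i}=i\,2^{\alpha}2^{-i\alpha}$, for $1\le i\le k$. The set
$S=\{u_1,\dots,u_k\}$ is sparse: on $u_i$, each of the $i-1$ points to the
left contributes at most $2^\alpha2^{-i\alpha}$, and the points to the right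
at most $2\cdot2^{-i\alpha}$ in total. Since $2^i/L_{u_i}=2i^{1/\alpha}$, we
have $\mu_{u_i}(\{x\})\ge a(x,u_i)\ge4^{-\alpha}/i$. If $L_z=2^k$, the loads
on $z$ of these $k+1$ links differ by factors at most $2^\alpha$, wherever
$z$ is. For large $k$, moving $z$ away makes $F=\mu_z(S)$ equal to a
prescribed constant. Then $\mu_z(\{x\})\le2^\alpha F/k$, while the
$z$-average of $\min(1,\mu_u(\{x\}))$ over $S$ is at least
$8^{-\alpha}(\ln k)/k$.
\end{remark}

Corollary~\ref{cor:avg} gives a gain when $\mu_z(A)<1$. When $\mu_z(A)\ge1$
we have $g_A(z)=1$, and a gain requires links on which $g_A$ is bounded away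
from $1$. For a strong set $A$ and $1\le i\le m$ let
\[
 Q_i(A)=\{y\in S_i:\mu_y(A)\le\tfrac14\}
\]
be the links of $S_i$ that are \emph{quiet} for $A$. On them $g_A\le\frac12$,
and $A\cap S_i\subseteq Q_i(A)$ by Lemma~\ref{lem:strong}(a). A member $v$ of
$A$ in a later slot was rejected by $S_i$. Since $v$ barely feels $A$, most
of the links that rejected it barely feel $A$ either; so $v$ certifies quiet
links. Both steps of this argument are Lemma~\ref{lem:weak}, the second with
the roles of the slot and the strong set exchanged. Put $C_2=2C_1+1$.

\begin{lemma}[Quiet links]\label{lem:quiet}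
Let $A$ be strong, $1\le i\le m$ and $z\in E$. Then
$\mu_z\big(A\cap\bigcup_{i'\ge i}S_{i'}\big)\le C_2\,\mu_z(Q_i(A))$.
\end{lemma}

\begin{proof}
Let $Q=Q_i(A)$. Then $\mu_z(A\cap S_i)\le\mu_z(Q)$. Let $v\in A\cap S_{i'}$
with $i'>i$. Lemma~\ref{lem:weak} for the sparse set $S_i$, with $X=A$,
$s=\frac14$ and $v$ in the role of $z$, gives
$\mu_v(S_i\setminus Q)\le4C_1\mu_v(A)\le\frac12$ by
Lemma~\ref{lem:strong}(a). With~\eqref{eq:reject} this yields
$\mu_v(Q)\ge\frac12$. Lemma~\ref{lem:weak} for the sparse set $A$, with
$X=Q$ and $s=\frac12$, bounds the load on $z$ of all such $v$ by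
$2C_1\mu_z(Q)$.
\end{proof}

\section{The slot number of a link}\label{sec:ind}

Fix an exact cover, and let $\kappa_u=\sum_Ay_A\,g_A(u)$ for $u\in E$. Since
$g\le1$, the potential $\kappa_u$ is at most the weight of the cover. Put
$G=64C_1$ and $C=4G^2C_2$. The next statement bounds the slot of each link
individually, for every exact cover, in particular for the one obtained from
an optimal schedule by Lemma~\ref{lem:strong}(b).

\begin{proposition}\label{prop:main}
If $z\in S_j$, then
$j-1\le C\kappa_z=C\sum_Ay_A\min\{1,\mu_z(A)^{1/2}\}$.
\end{proposition}

\begin{proof}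
We use induction on $j$; the case $j=1$ is trivial. Let $j\ge2$, and write
$\varphi_A=\mu_z(A)$ and $F_i=\mu_z(S_i)$, so $g_A(z)=g(\varphi_A)$, and
$F_i>1$ for $i<j$ by~\eqref{eq:reject}. Let $\mathbb{E}_i$ denote the
$z$-average over $S_i$. Averaging the induction hypothesis over $S_i$ gives
\begin{equation}\label{eq:ih}
 i-1\le C\sum_Ay_A\,\mathbb{E}_ig_A\qquad(1\le i<j).
\end{equation}
Call a slot $S_i$ with $i<j$ \emph{heavy} if $F_i\ge G$ and \emph{light}
otherwise. Heavy slots play the part of small witnesses:
by~\eqref{eq:medium} and $G>2\cdot2^\alpha B/\eta$, more than half of their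
load comes from links of radius below $L_z/2$. Let $p$ be the largest index
of a heavy slot ($p=0$ if there is none), let $k=j-1-p$ be the number of
light slots after it, and let $N_A=\mu_z(A\cap\bigcup_{p<i<j}S_i)\le\varphi_A$.
By~\eqref{eq:exact},
\begin{equation}\label{eq:mass}
 \sum_Ay_AN_A=\sum_{p<i<j}F_i\ge k .
\end{equation}
If $k\ge1$, the slot $S_{p+1}$ is light, and Lemma~\ref{lem:quiet} gives
\begin{equation}\label{eq:quiet}
 N_A\le C_2\,\mu_z(Q_{p+1}(A))\le C_2F_{p+1}<C_2G .
\end{equation}

\emph{Case 1: $p=0$.} All earlier slots are light, and counting works. From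
\eqref{eq:quiet} and $N_A\le\varphi_A$ we get
$N_A\le C_2G\min(1,\varphi_A)\le C_2G\,g(\varphi_A)$. By~\eqref{eq:mass},
$j-1=k\le C_2G\kappa_z\le C\kappa_z$.

\emph{Case 2: $p=j-1$.} We pass to the heavy slot $S_p$ and must gain one
slot. Let $h_A=\mathbb{E}_pg_A$ and $M_A=\mu_z(A\cap S_p)\le\varphi_A$. We
claim $g(\varphi_A)-h_A\ge M_A/(2F_p)$. If $\varphi_A<1$, then
Corollary~\ref{cor:avg} gives
$h_A\le2\sqrt{C_1\varphi_A/G}=\frac14\sqrt{\varphi_A}$, so
$g(\varphi_A)-h_A\ge\frac12\sqrt{\varphi_A}\ge\frac12\varphi_A\ge M_A/(2F_p)$.
If $\varphi_A\ge1$, then $g(\varphi_A)=1$; moreover $g_A\le1$ everywhere and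
$g_A\le\frac12$ on $A\cap S_p$, so $h_A\le1-M_A/(2F_p)$. Since
$\sum_Ay_AM_A=F_p$ by~\eqref{eq:exact}, the claim gives
$\sum_Ay_Ah_A\le\kappa_z-\frac12$. By~\eqref{eq:ih} and $C\ge2$,
\[
 j-1=(p-1)+1\le C\kappa_z-\tfrac C2+1\le C\kappa_z .
\]

\emph{Case 3: $p\ge1$ and $k\ge1$.} Now we must gain $k+1$ slots, so
by~\eqref{eq:mass} we want a gain proportional to $N_A$ from each $A$.
Neither slot suffices alone. In $S_p$ the quiet links have load at least
$N_A/C_2$, but this may be a negligible part of $F_p$, which has no upper
bound. In $S_{p+1}$ they form a part proportional to $N_A$, but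
Corollary~\ref{cor:avg} gives only $2\sqrt{C_1\varphi_A}$. We therefore mix
the two averages, with a small weight on the light slot:
\[
 h_A=\Big(1-\frac1G\Big)\mathbb{E}_pg_A+\frac1G\,\mathbb{E}_{p+1}g_A .
\]
By~\eqref{eq:ih} for $i=p$ and $i=p+1$, both averages bound $p-1$, so
$p-1\le C\sum_Ay_Ah_A$. We claim
\begin{equation}\label{eq:gain}
 g(\varphi_A)-h_A\ge\frac{N_A}{2G^2C_2}.
\end{equation}
If $\varphi_A<1$, Corollary~\ref{cor:avg} with $F_p\ge G$ and $F_{p+1}>1$
gives
\[
 h_A\le2\sqrt{\frac{C_1\varphi_A}{G}}+\frac2G\sqrt{C_1\varphi_A}
 \le4\sqrt{\frac{C_1}{G}}\sqrt{\varphi_A}=\frac12\sqrt{\varphi_A},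
\]
so $g(\varphi_A)-h_A\ge\frac12\sqrt{\varphi_A}\ge\frac12\varphi_A\ge\frac12N_A$.
If $\varphi_A\ge1$, then $g(\varphi_A)=1\ge\mathbb{E}_pg_A$, and since
$g_A\le\frac12$ on $Q_{p+1}(A)$, \eqref{eq:quiet} gives
\[
 g(\varphi_A)-h_A\ge\frac1G\big(1-\mathbb{E}_{p+1}g_A\big)
 \ge\frac1G\cdot\frac{\mu_z(Q_{p+1}(A))}{2F_{p+1}}
 \ge\frac{N_A}{2G^2C_2}.
\]
This proves~\eqref{eq:gain}. Summing it with weights $y_A$ and
using~\eqref{eq:mass}, we get
$C\sum_Ay_Ah_A\le C\kappa_z-Ck/(2G^2C_2)=C\kappa_z-2k$. Therefore
\[
 j-1=(p-1)+k+1\le C\kappa_z-2k+k+1\le C\kappa_z. \qedhere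
\]
\end{proof}

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:frac}]
The running time was bounded in Section~\ref{sec:alg}. The slots
$S_1,\dots,S_m$ are feasible by Lemma~\ref{lem:slots}, and the links of $Z$
are feasible alone. If $E$ is empty, the algorithm uses $|Z|=\chi_f$ slots
by~\eqref{eq:split}. Otherwise $\chi_f(E)\ge1$. Apply
Proposition~\ref{prop:main} to a link $z\in S_m$ and the cover of
Lemma~\ref{lem:cover}: $m\le1+CK\chi_f(E)\le(1+CK)\chi_f(E)$.
By~\eqref{eq:split} the number of slots is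
\[
 |Z|+m\le(1+CK)\big(|Z|+\chi_f(E)\big)=(1+CK)\chi_f\le(1+CK)\chi .
\]
So $C^*=1+CK$ works, and it depends only on $d,\alpha,\beta$. As the output
is a partition into feasible sets, $\chi\le C^*\chi_f$.
Theorem~\ref{thm:main} is the case $d=2$, $\beta\ge1$.
\end{proof}

The algorithm does not need to know $\chi$; the cover appears only in the
analysis. The hypotheses enter as follows. Uniform power
makes~\eqref{eq:budget} a condition on distances and budgets alone. Noise
enters only through the budgets, and after~\eqref{eq:length} the proof works
for arbitrary radii, which is why $C^*$ does not depend on $N$ and $P$. A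
link that is not feasible alone has $T_v<0$ and lies in no feasible set, so
no schedule exists. The threshold $\beta$ enters the constants only through
$\lambda$, in Lemmas~\ref{lem:slots} and~\ref{lem:strong}(b), where receivers
are replaced by senders. Euclidean geometry is used, beyond the triangle
inequality, only in Lemmas~\ref{lem:pack}, \ref{lem:cones}
and~\ref{lem:dom}. The condition $\alpha>d$ is used only to make $B$ finite;
for $\alpha\le d$ the sum in Lemma~\ref{lem:pack} is unbounded over finite
parts of the grid $r\mathbb{Z}^d$.

\begin{thebibliography}{1}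

\bibitem{capacity}
\emph{Computing Wireless Capacity},
\texttt{http://www.ru.is/kennarar/mmh/papers/juniform.pdf}.

\end{thebibliography}
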